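\title{Averages of Walsh--Fourier partial sums along a subsequence: the sharp spacing condition}

\begin{abstract}
Let $S_nf$ be the $n$th partial sum of the Walsh--Fourier series of $f$. We prove that $\frac1N\sum_{j=1}^NS_{n_j}f\to f$ almost everywhere for every $f\in L^1[0,1)$ whenever $n_{j+1}\ge(1+c/j)n_j$ for some fixed $c>0$, and that the associated maximal operator is of weak type $(1,1)$. This proves a conjecture that asked for the same convergence under the condition $n_{j+1}\ge(1+j^{-\delta})n_j$ with $0<\delta<(\sqrt5-1)/2$, and it covers all strictly increasing convex sequences. The condition is sharp: for a nondecreasing function $\varphi>0$, convergence holds for all integrable $f$ and all sequences with $n_{j+1}\ge(1+1/\varphi(j))n_j$ if and only if $\varphi(j)=O(j)$. The proofs use only the algebra of the Walsh system and standard martingale theory.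
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Write each $x\in[0,1)$ in binary as $x=\sum_{i\ge0}x_i2^{-(i+1)}$ with $x_i\in\{0,1\}$, taking the finite expansion when $x$ is a dyadic rational, and each $n\in\mathbb N=\{0,1,2,\dots\}$ as $n=\sum_{i\ge0}n_i2^i$ with $n_i\in\{0,1\}$. The Walsh--Paley functions are
\[
\omega_n(x)=(-1)^{\sum_{i\ge0}n_ix_i}\qquad(n\in\mathbb N,\ x\in[0,1)),
\]
and for $f\in L^1=L^1[0,1)$, real or complex valued, the Walsh--Fourier coefficients and partial sums are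
\[
\hat f(n)=\int_0^1f(x)\,\omega_n(x)\,dx,\qquad S_nf=\sum_{k=0}^{n-1}\hat f(k)\,\omega_k .
\]
Given a sequence $(n_j)_{j\ge1}$ of positive integers, put
\[
T_Nf=\frac1N\sum_{j=1}^NS_{n_j}f .
\]
For which sequences does $T_Nf\to f$ hold almost everywhere for every $f\in L^1$?

The simplest case is $n_j=2^j$. The value $S_{2^k}f(x)$ is the mean of $f$ over the dyadic interval of length $2^{-k}$ that contains $x$ (Section~\ref{sec:prelim}), so these partial sums converge to $f$ almost everywhere without any averaging. General partial sums behave much worse: there are integrable $f$ with $\sup_n|S_nf|=\infty$ almost everywhere. (Any $f$ as in Theorem~\ref{thm:div} below has this property, because $|T_Nf|\le\sup_n|S_nf|$.) So the convergence of $T_Nf$ has to come from cancellation between different partial sums. G\'at \cite{Gat2010} proved that $T_Nf\to f$ almost everywhere for every integrable $f$ if $(n_j)$ is lacunary. The following weakening of lacunarity is proposed in \cite{source}.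

\begin{quote}
\textbf{Conjecture.} \emph{Let $(n_j)_{j\ge1}$ be a sequence of positive integers such that $n_{j+1}\ge(1+j^{-\delta})n_j$ for all $j$, for some $0<\delta<\frac{\sqrt5-1}2\approx0.618$. Then $T_Nf\to f$ almost everywhere for every $f\in L^1$.}
\end{quote}

The conjecture is true, and the range of $\delta$ can be determined exactly. An operator $f\mapsto T^*f$ is of \emph{weak type $(1,1)$} if $|\{|T^*f|>\lambda\}|\le C\|f\|_1/\lambda$ for all $f\in L^1$ and $\lambda>0$, with $C$ independent of $f$ and $\lambda$; here $|\cdot|$ is Lebesgue measure.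

\begin{theorem}\label{thm:delta}
Let $0<\delta<1$ and $n_{j+1}\ge(1+j^{-\delta})n_j$ for all $j\ge1$. Then $T_Nf\to f$ almost everywhere for every $f\in L^1$, and $f\mapsto\sup_N|T_Nf|$ is of weak type $(1,1)$.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $c>0$ and $n_{j+1}\ge(1+\frac cj)n_j$ for all $j\ge1$. Then the conclusions of Theorem~\ref{thm:delta} hold.
\end{theorem}

\begin{theorem}\label{thm:div}
Let $\varphi:\{1,2,\dots\}\to(0,\infty)$ be nondecreasing with $\sup_j\varphi(j)/j=\infty$. Then there are positive integers $n_j$ with $n_{j+1}\ge(1+\frac1{\varphi(j)})n_j$ for all $j$, and a nonnegative $f\in L^1$, such that $\limsup_N|T_Nf|=\infty$ almost everywhere.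
\end{theorem}

Theorem~\ref{thm:delta} settles the conjecture, since $\frac{\sqrt5-1}2<1$. It is the case $c=1$ of Theorem~\ref{thm:main}, because $j^{-\delta}\ge1/j$, but we prove it separately: its proof is short, it contains half of the method, and the point where it breaks down at $\delta=1$ shows what Theorem~\ref{thm:main} requires. Theorem~\ref{thm:main} covers both the sequences with $n_{j+1}\ge qn_j$ for a fixed $q>1$ (take $c=q-1$) and the full sequence $n_j=j$ (take $c=1$).

\begin{corollary}\label{cor:class}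
Let $\varphi:\{1,2,\dots\}\to(0,\infty)$ be nondecreasing. The relation $T_Nf\to f$ a.e.\ holds for all $f\in L^1$ and all sequences of positive integers with $n_{j+1}\ge(1+1/\varphi(j))n_j$ if and only if $\varphi(j)=O(j)$. For $\varphi(j)=j^\delta$ this means exactly $\delta\le1$.
\end{corollary}

\begin{proof}
If $\varphi(j)\le j/c$ for all $j$, then $1+1/\varphi(j)\ge1+c/j$ and Theorem~\ref{thm:main} applies; this direction does not use monotonicity. If $\varphi(j)\ne O(j)$, then Theorem~\ref{thm:div} gives a counterexample.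
\end{proof}

\begin{corollary}\label{cor:convex}
If $(n_j)$ is a strictly increasing convex sequence of positive integers, for example $n_j=j^2$, then $T_Nf\to f$ almost everywhere for every $f\in L^1$.
\end{corollary}

\begin{proof}
Let $c=1-n_1/n_2>0$. Convexity means that the differences $n_{j+1}-n_j$ are nondecreasing, so for $j\ge2$ the difference $n_{j+1}-n_j$ is at least the mean of the $j-1$ earlier ones:
\[
n_{j+1}-n_j\ge\frac{n_j-n_1}{j-1}\ge\Big(1-\frac{n_1}{n_j}\Big)\frac{n_j}{j}\ge\frac{c\,n_j}j .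
\]
For $j=1$ we have $n_2-n_1=cn_2\ge cn_1$. Apply Theorem~\ref{thm:main}.
\end{proof}

Why should the threshold be at $1/j$? The condition $n_{j+1}\ge(1+1/\varphi(j))n_j$ limits how long the sequence can linger near one place, and the mean $T_N$ notices lingering only if it lasts for a fixed proportion of the indices $1,\dots,N$. Suppose $\varphi(j)=j/c$ with $0<c\le1$. Bernoulli's inequality gives $1+\frac cj\ge(1+\frac1j)^c$, and the product telescopes:
\begin{equation}\label{eq:telescope}
\frac{n_{N'}}{n_N}\ge\prod_{j=N}^{N'-1}\Big(1+\frac1j\Big)^c=\Big(\frac{N'}N\Big)^c\qquad(N\le N').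
\end{equation}
The index cannot be multiplied by a large factor unless $n_j$ is, so the terms of $T_Nf$ are always spread over many different frequencies. If instead $\varphi$ is nondecreasing and $\varphi(N)$ is much larger than $N$, then relative steps of size $1/\varphi(N)$ are allowed from the index $N$ on, and between the indices $N$ and $AN$ the sequence has to advance only by a fraction of about $AN/\varphi(N)$. Then almost all terms of $T_{AN}f$ are partial sums with nearly equal indices; if the coefficients of $f$ vanish between these indices, the terms coincide and averaging achieves nothing. One therefore guesses the threshold $\varphi(j)\approx j$, and the theorems confirm the guess.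

Section~\ref{sec:prelim} reduces Theorems~\ref{thm:delta} and~\ref{thm:main} to one weak-type inequality, and Section~\ref{sec:model} works out by hand the case of a function supported on one dyadic interval. The three theorems are proved in Sections~\ref{sec:delta}, \ref{sec:main} and~\ref{sec:div}.

\section{Partial sums and dyadic martingales}\label{sec:prelim}

A \emph{dyadic interval of level $k$} is an interval $[m2^{-k},(m+1)2^{-k})$ with $0\le m<2^k$; it consists of the points with prescribed digits $x_0,\dots,x_{k-1}$. Two dyadic intervals are nested or disjoint. Let $\mathcal A_k$ be the $\sigma$-algebra generated by the intervals of level $k$, so that a function is $\mathcal A_k$-measurable when it is constant on each of them. Let $E_kf(x)$ be the mean of $f$ over the interval of level $k$ containing $x$, and let $\Delta_k=E_{k+1}-E_k$. We use three textbook facts on martingales.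
\begin{itemize}
\item[(M1)] \emph{Martingale convergence.} If $f\in L^1$, then $E_kf\to f$ almost everywhere and in $L^1$.
\item[(M2)] \emph{Doob's weak inequality.} $|\{\sup_k|E_kf|>\lambda\}|\le\|f\|_1/\lambda$ for $f\in L^1$, $\lambda>0$.
\item[(M3)] \emph{Doob's $L^2$ inequality.} If $u_k$ is $\mathcal A_{k+1}$-measurable with $E_ku_k=0$ for $k\ge0$, and $U_k=\sum_{i\le k}u_i$, then $\|\sup_k|U_k|\|_2\le2\sup_k\|U_k\|_2$.
\end{itemize}

Let $r_i=\omega_{2^i}$, so $r_i(x)=(-1)^{x_i}$ and $\omega_n=\prod_ir_i^{n_i}$. If $n\oplus m$ denotes digitwise addition modulo $2$, then $\omega_n\omega_m=\omega_{n\oplus m}$. For $l\ge1$ we have $\int\omega_l=0$, since flipping a digit $x_i$ with $l_i=1$ preserves measure and changes the sign of $\omega_l$; hence the Walsh system is orthonormal. The $2^k$ functions $\omega_i$, $i<2^k$, depend only on $x_0,\dots,x_{k-1}$, so they form an orthonormal basis of the $2^k$-dimensional space of $\mathcal A_k$-measurable functions. Since $\int(E_kf)\omega_i=\int f\omega_i$ for $i<2^k$,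 we get
\[
E_kf=S_{2^k}f,\qquad\Delta_kf=\sum_{2^k\le i<2^{k+1}}\hat f(i)\,\omega_i .
\]
Let $\mathcal W_k$ be the span of the $\omega_i$ with $2^k\le i<2^{k+1}$. The spaces $\mathcal W_k$ are mutually orthogonal, every $u\in\mathcal W_k$ is $\mathcal A_{k+1}$-measurable with $E_ku=0$, and Bessel's inequality gives
\begin{equation}\label{eq:bessel}
\Big\|\sum_{i\in F}\Delta_ih\Big\|_2^2=\sum_{i\in F}\|\Delta_ih\|_2^2\le\|h\|_2^2\qquad(h\in L^2,\ F\subset\mathbb N\text{ finite}).
\end{equation}
For $n\ge1$ define $|n|$ by $2^{|n|}\le n<2^{|n|+1}$. A \emph{cell of order $\kappa$} is a set of integers $\{m2^\kappa,\dots,(m+1)2^\kappa-1\}$ with $m\in\mathbb N$; two integers lie in the same cell of order $\kappa$ when their digits of index $\ge\kappa$ agree. All orthogonality in this paper comes from the next observation.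

\begin{lemma}\label{lem:spec}
If $\phi$ is $\mathcal A_\kappa$-measurable, then $\omega_n\phi$ lies in the span of the $\omega_m$ with $m$ in the cell of order $\kappa$ that contains $n$. Consequently:
\begin{itemize}
\item[(a)] if $n\ge1$ and $\phi$ is $\mathcal A_{|n|}$-measurable, then $\omega_n\phi\in\mathcal W_{|n|}$;
\item[(b)] if $\phi,\phi'$ are $\mathcal A_\kappa$-measurable and $n,n'$ lie in different cells of order $\kappa$, then $\omega_n\phi\perp\omega_{n'}\phi'$.
\end{itemize}
\end{lemma}

\begin{proof}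
Expand $\phi=\sum_{l<2^\kappa}\hat\phi(l)\omega_l$. Then $\omega_n\phi=\sum_{l<2^\kappa}\hat\phi(l)\omega_{n\oplus l}$, and $n\oplus l$ has the same digits of index $\ge\kappa$ as $n$. For (a), the cell of order $|n|$ containing $n$ is the set of integers in $[2^{|n|},2^{|n|+1})$; for (b), distinct cells of one order are disjoint.
\end{proof}

The next identity expresses an arbitrary partial sum through martingale differences, at the price of multiplying $f$ by $\omega_n$.

\begin{lemma}\label{lem:identity}
For $n\in\mathbb N$ the sets $P_i(n)=\{n\oplus l:2^i\le l<2^{i+1}\}$, taken over the $i$ with $n_i=1$, partition $\{0,\dots,n-1\}$. For $n\ge1$ and $f\in L^1$,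
\begin{equation}\label{eq:split}
S_nf=E_{|n|}f+R_nf,\qquad R_nf:=\sum_{2^{|n|}\le m<n}\hat f(m)\,\omega_m=\omega_n\sum_{i<|n|}n_i\,\Delta_i(\omega_nf).
\end{equation}
\end{lemma}

For $n=11=8+2+1$ the sets are $P_3=\{0,\dots,7\}$, $P_1=\{8,9\}$ and $P_0=\{10\}$.

\begin{proof}
The set $P_i(n)$ consists of the integers $m$ for which $i$ is the highest index where the digits of $m$ and $n$ differ. Such an $m$ is smaller than $n$ exactly when $n_i=1$, which proves the first claim. For $i=|n|$ we get $P_i(n)=\{0,\dots,2^{|n|}-1\}$, so the sets $P_i(n)$ with $n_i=1$ and $i<|n|$ partition the integers in $[2^{|n|},n)$. Finally, the $l$th coefficient of $\omega_nf$ is $\hat f(n\oplus l)$, so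
\[
\omega_n\Delta_i(\omega_nf)=\sum_{2^i\le l<2^{i+1}}\hat f(n\oplus l)\,\omega_{n\oplus l}=\sum_{m\in P_i(n)}\hat f(m)\,\omega_m ,
\]
and summing over these $i$ gives \eqref{eq:split}.
\end{proof}

The term $E_{|n|}f$ is harmless, so everything depends on the means of the remainders. Put
\[
R^*f=\sup_{N\ge1}\frac1N\Big|\sum_{j\le N}R_{n_j}f\Big| .
\]

\begin{lemma}\label{lem:reduce}
Let $(n_j)$ be strictly increasing, and suppose there is a constant $C$ such that
\begin{equation}\label{eq:weak}
|\{R^*f>\lambda\}|\le\frac C\lambda\|f\|_1\qquad(f\in L^1,\ \lambda\ge\|f\|_1,\ \lambda>0).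
\end{equation}
Then $T_Nf\to f$ almost everywhere for every $f\in L^1$, and $f\mapsto\sup_N|T_Nf|$ is of weak type $(1,1)$.
\end{lemma}

\begin{proof}
We may take $C\ge1$; then \eqref{eq:weak} holds also for $0<\lambda<\|f\|_1$, since the right side exceeds $1$. By \eqref{eq:split}, $\sup_N|T_Nf|\le\sup_k|E_kf|+R^*f$, and (M2) gives $|\{\sup_N|T_Nf|>\lambda\}|\le2(1+C)\|f\|_1/\lambda$.

Since $|n_j|\to\infty$, (M1) gives $E_{|n_j|}f\to f$ and hence $\frac1N\sum_{j\le N}E_{|n_j|}f\to f$ almost everywhere. It remains to show that $F=\limsup_N\frac1N|\sum_{j\le N}R_{n_j}f|$ vanishes almost everywhere. The coefficients of $E_df$ vanish from $2^d$ on, so $R_{n}(E_df)=0$ when $|n|\ge d$, and only finitely many $j$ have $|n_j|<d$. Hence $F\le R^*(f-E_df)$ and $|\{F>\lambda\}|\le C\|f-E_df\|_1/\lambda$, which tends to $0$ as $d\to\infty$ by (M1). This holds for each $\lambda>0$.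
\end{proof}

\section{A function supported on one interval}\label{sec:model}

The usual way to prove an inequality like \eqref{eq:weak} is to discard the intervals on which $|f|$ has a large mean and to use $L^2$ estimates elsewhere. The difficulty is that the part of $f$ on a discarded interval, for which we have only $L^1$ control, contributes to $S_nf$ outside that interval. This section computes the contribution in the simplest case. Nothing here is used later, but the proofs of Sections~\ref{sec:delta} and~\ref{sec:main} follow the pattern found here.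

Let $b\in L^1$ vanish outside $I=[0,\frac12)$. On $I$ we have $r_0=1$, so $\hat b(2m+1)=\hat b(2m)$, and a complete pair of terms equals $\hat b(2m)\,\omega_{2m}(1+r_0)$, which vanishes outside $I$. Therefore, on $[\frac12,1)$,
\[
S_{2m}b=0,\qquad S_{2m+1}b=\hat b(2m)\,\omega_{2m}.
\]
So $S_nb$ does leak out of $I$, even if $\int b=0$: for $b=r_1\mathbf 1_I=\frac12(\omega_2+\omega_3)$ we get $S_3b=\frac12\omega_2$. But what leaks agrees outside $I$ with a function whose $L^2$ norm is at most $\|b\|_1$, however large $\|b\|_2$ is, and these functions are orthogonal for different $m$.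

Now let $b$ vanish outside $I=[0,2^{-\kappa})$, and let $D_n=\sum_{k<n}\omega_k$ be the Dirichlet kernel. Expanding the product shows
\begin{equation}\label{eq:D2}
D_{2^\kappa}=\prod_{i<\kappa}(1+r_i)=2^\kappa\,\mathbf 1_{[0,2^{-\kappa})}.
\end{equation}
For $l<2^\kappa$ we have $\omega_{m2^\kappa+l}=\omega_{m2^\kappa}\omega_l$ and $\omega_l=1$ on $I$, so $\hat b$ is constant on cells of order $\kappa$. A complete cell contributes $\hat b(m2^\kappa)\omega_{m2^\kappa}D_{2^\kappa}$, which vanishes outside $I$. Writing $n=m2^\kappa+n'$ with $0\le n'<2^\kappa$, we see that outside $I$ only the incomplete cell survives: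
\[
S_nb=Q_n:=\hat b(m2^\kappa)\,\omega_{m2^\kappa}D_{n'}\quad\text{outside }I .
\]
Suppose the mean of $|b|$ over $I$ is at most $\lambda$ and $\int b=0$. Three facts stand out.
\begin{enumerate}
\item $\|Q_n\|_2^2=|\hat b(m2^\kappa)|^2n'\le(\lambda|I|)^2\,2^\kappa=\lambda^2|I|$.
\item $Q_n=0$ for $n<2^\kappa$, since then $m=0$ and $\hat b(0)=0$.
\item $Q_n\perp Q_{\tilde n}$ if $n$ and $\tilde n$ lie in different cells of order $\kappa$.
\end{enumerate}
Take $n_j=j$ and $k=\kappa+a$ with $a\ge0$. The block $[2^k,2^{k+1})$ consists of $2^a$ cells of order $\kappa$, each with $2^\kappa$ elements. The triangle inequality inside the cells and orthogonality between them give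
\[
\Big\|\,2^{-k}\!\!\sum_{2^k\le n<2^{k+1}}Q_n\Big\|_2^2\le2^{-2k}\cdot2^a\cdot(2^\kappa)^2\lambda^2|I|=2^{-a}\lambda^2|I| .
\]
The triangle inequality alone would give $\lambda^2|I|$ for every block, which is not summable over $k$. With facts 2 and 3 the sum over all blocks is at most $2\lambda^2|I|$, the size one needs for a weak-type bound at height $\lambda$. The gain $2^{-a}$ exists because each cell holds only the fraction $2^{-a}$ of the indices; the hypothesis of Theorem~\ref{thm:main} guarantees a bound of this kind for a general sequence.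

\section{Stopping, blocks, and the case $\delta<1$}\label{sec:delta}

\subsection*{Stopping}
Fix $f\in L^1$ and $\lambda\ge\|f\|_1$, $\lambda>0$. Let $\mathcal I$ be the family of maximal dyadic intervals $I$ with $\frac1{|I|}\int_I|f|>\lambda$, let $\kappa(I)$ be the level of $I$, and let $\Omega=\bigcup_{I\in\mathcal I}I$. Maximal intervals are disjoint, so $|\Omega|\le\sum_I\lambda^{-1}\int_I|f|\le\|f\|_1/\lambda$. Since $\lambda\ge\|f\|_1$, the interval $[0,1)$ is not in $\mathcal I$; so each $I\in\mathcal I$ has a parent of twice its length over which the mean of $|f|$ is at most $\lambda$, and the mean of $|f|$ over $I$ is at most $2\lambda$. Outside $\Omega$ we have $E_k|f|\le\lambda$ for all $k$, so $|f|\le\lambda$ almost everywhere outside $\Omega$ by (M1). For $h\in L^1$ put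
\[
h^\tau=h\,\mathbf 1_{\Omega^c}+\sum_{I\in\mathcal I}\Big(\frac1{|I|}\int_Ih\Big)\mathbf 1_I .
\]

\begin{lemma}\label{lem:stop}
\begin{itemize}
\item[(a)] If $|h|=|f|$, then $|h^\tau|\le2\lambda$ a.e.\ and $\|h^\tau\|_2^2\le2\lambda\|f\|_1$.
\item[(b)] For every $h\in L^1$ and $n\ge1$, we have $R_nh=\omega_n\sum_{i<|n|}n_i\,\Delta_i\big((\omega_nh)^\tau\big)$ on $\Omega^c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The pointwise bound restates the properties above, $\|h^\tau\|_1\le\|h\|_1=\|f\|_1$, and $\|h^\tau\|_2^2\le\|h^\tau\|_\infty\|h^\tau\|_1$.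

(b) Let $u\in L^1$, $x\notin\Omega$, and let $J\ni x$ be the dyadic interval of level $k$. No $I\in\mathcal I$ contains $J$, since $x\notin I$; so each $I$ is disjoint from $J$ or contained in $J$. As $u$ and $u^\tau$ agree off $\Omega$ and have the same integral over each $I$, we get $\int_Ju=\int_Ju^\tau$. Thus $E_ku=E_k(u^\tau)$ and hence $\Delta_ku=\Delta_k(u^\tau)$ on $\Omega^c$ for all $k$. Apply this to $u=\omega_nh$ in \eqref{eq:split}.
\end{proof}

The lemma is the general form of fact 1 of Section~\ref{sec:model}. The family $\mathcal I$ depends only on $|f|$, and $|\omega_nf|=|f|$, so one exceptional set $\Omega$ serves all $n$ at once: outside $\Omega$ each $R_nf$ is computed from the bounded function $(\omega_nf)^\tau$.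

\subsection*{Blocks}
Let $(n_j)$ be strictly increasing. Group the indices according to the dyadic block of $n_j$:
\[
J_k=\{j:|n_j|=k\},\qquad L_k=\#J_k,\qquad M_k=\#\{j:|n_j|\le k\},\qquad M_{-1}=0 .
\]
Then $J_k$ is the set of integers in $(M_{k-1},M_k]$. Terms from different blocks will be orthogonal, and we want to treat each block as one martingale difference divided by $M_k$. The true divisor in $R^*$ is $N\in J_k$, which at the start of a long block could be far smaller than $M_k$. The spacing condition excludes this.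

\begin{lemma}\label{lem:theta}
If $n_{j+1}\ge(1+\frac cj)n_j$ for all $j$, with $0<c\le1$, then $N\ge2^{-1/c}M_k$ for every $N\in J_k$.
\end{lemma}

\begin{proof}
Let $j_0=M_{k-1}+1$ be the first element of $J_k$. Both $n_{j_0}$ and $n_{M_k}$ lie in $[2^k,2^{k+1})$, so \eqref{eq:telescope} gives $(M_k/j_0)^c\le n_{M_k}/n_{j_0}<2$. Hence $N\ge j_0>2^{-1/c}M_k$.
\end{proof}

\begin{lemma}\label{lem:blocks}
Let $\theta>0$ and suppose $N\ge\theta M_k$ whenever $N\in J_k$. Let $Q_j\in\mathcal W_{|n_j|}$ for $j\ge1$, and for $L_k>0$ put $V_k=\max_{N\in J_k}\big|\sum_{j\in J_k,\,j\le N}Q_j\big|$. Then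
\[
\Big\|\sup_N\frac1N\Big|\sum_{j\le N}Q_j\Big|\Big\|_2^2\le(4+\theta^{-1})^2\,\Sigma,\qquad\Sigma:=\sum_{k:\,L_k>0}\frac{\|V_k\|_2^2}{M_k^2}.
\]
\end{lemma}

\begin{proof}
Let $d_k=\sum_{j\in J_k}Q_j\in\mathcal W_k$; then $|d_k|\le V_k$ if $L_k>0$, and $d_k=0$ if $L_k=0$. Put $U_k=\sum_{i\le k,\,L_i>0}d_i/M_i$ and $U_{-1}=0$. By orthogonality $\|U_k\|_2^2\le\Sigma$, so $U^*=\sup_k|U_k|$ satisfies $\|U^*\|_2\le2\Sigma^{1/2}$ by (M3). Since $d_i=M_i(U_i-U_{i-1})$ for all $i$, summation by parts gives
\[
\sum_{i\le k}d_i=M_kU_k-\sum_{i<k}(M_{i+1}-M_i)U_i,\qquad\text{so}\qquad\Big|\sum_{i\le k}d_i\Big|\le2M_kU^* .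
\]
Let $N\in J_k$. Split $\sum_{j\le N}Q_j$ into $\sum_{i\le k-1}d_i$ and the part in $J_k$, and use $N\ge M_{k-1}$ for the first and $N\ge\theta M_k$ for the second:
\[
\frac1N\Big|\sum_{j\le N}Q_j\Big|\le2U^*+\theta^{-1}\frac{V_k}{M_k}.
\]
Finally $\sup_k(V_k/M_k)^2\le\sum_k(V_k/M_k)^2$ has integral at most $\Sigma$, and the triangle inequality in $L^2$ gives the bound $4\Sigma^{1/2}+\theta^{-1}\Sigma^{1/2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:delta}]
We prove \eqref{eq:weak}. Since $j^{-\delta}\ge1/j$, Lemma~\ref{lem:theta} applies with $c=1$, so Lemma~\ref{lem:blocks} is available with $\theta=\frac12$.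

\emph{The blocks are short.} Let $L_k>0$. Each of the $L_k-1$ steps inside $J_k$ multiplies $n_j$ by at least $1+M_k^{-\delta}$, so $(1+M_k^{-\delta})^{L_k-1}<2$. By concavity $\log_2(1+x)\ge x$ on $[0,1]$, hence $(L_k-1)M_k^{-\delta}<1$ and $L_k\le1+M_k^\delta\le2M_k^\delta$. Since $j\le M_k$ for $j\in J_k$ and $\delta-2<0$,
\begin{equation}\label{eq:short}
\sum_{k:\,L_k>0}\frac{L_k^2}{M_k^2}\le2\sum_{k:\,L_k>0}L_kM_k^{\delta-2}\le2\sum_k\sum_{j\in J_k}j^{\delta-2}=2\sum_{j\ge1}j^{\delta-2}=:C_\delta .
\end{equation}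
The series converges because $\delta<1$; this is the only use of that hypothesis.

\emph{The estimate.} Put $Q_j=\omega_n\sum_{i<|n|}n_i\Delta_i((\omega_nf)^\tau)$ with $n=n_j$, where $n_i$ in the sum denotes the $i$th digit of $n$. By Lemma~\ref{lem:stop}(b), $R_{n_j}f=Q_j$ on $\Omega^c$. The sum over $i<|n|$ is $\mathcal A_{|n|}$-measurable, so $Q_j\in\mathcal W_{|n_j|}$ by Lemma~\ref{lem:spec}(a). By \eqref{eq:bessel} and Lemma~\ref{lem:stop}(a), $\|Q_j\|_2^2\le2\lambda\|f\|_1$. Inside a block we use only the triangle inequality: $\|V_k\|_2\le\sum_{j\in J_k}\|Q_j\|_2\le L_k(2\lambda\|f\|_1)^{1/2}$. By \eqref{eq:short}, $\Sigma\le2C_\delta\lambda\|f\|_1$, and Lemma~\ref{lem:blocks} with Chebyshev's inequality gives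
\[
|\{R^*f>\lambda\}|\le|\Omega|+\frac{36\,\Sigma}{\lambda^2}\le\frac{1+72C_\delta}\lambda\,\|f\|_1 .
\]
Lemma~\ref{lem:reduce} completes the proof.
\end{proof}

\section{Orthogonality inside a block}\label{sec:main}

For $n_j=j$ we have $L_k=2^k$ and $M_k=2^{k+1}-1$, so $L_k/M_k>\frac12$ and the series in \eqref{eq:short} diverges. When a block may contain a fixed proportion of the indices, we can no longer afford the same bound $2\lambda\|f\|_1$ in every block: the blocks must share a total of order $\lambda\|f\|_1$. For the bounded part of $f$ this sharing is Bessel's inequality. For the rest we use facts 2 and 3 of Section~\ref{sec:model}: an interval of level $\kappa$ does not contribute to the blocks $k<\kappa$, and its contribution to the block $k=\kappa+a$ decays geometrically in $a$.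

Throughout this section $n_{j+1}\ge(1+\frac cj)n_j$, and we may assume $0<c\le1$, since decreasing $c$ weakens the hypothesis. Constants $C$ depend only on $c$. We first count the $n_j$ in a cell. For $L_k>0$ let $\rho_k'\ge0$ be the least integer with $2^{\rho_k'}\ge M_k/c$, and let $\rho_k=\min(\rho_k',k)$. For $0\le a\le k$ the integers in $[2^k,2^{k+1})$ form $2^a$ cells of order $k-a$.

\begin{lemma}\label{lem:count}
Let $L_k>0$. For $0\le a<\rho_k$, a cell of order $k-a$ contains at most $\frac2c2^{-a}M_k$ of the numbers $n_j$, $j\in J_k$. A cell of order $k-\rho_k$ contains at most one of them.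
\end{lemma}

\begin{proof}
If $j,j+1\in J_k$, then $n_{j+1}-n_j\ge cn_j/j\ge c2^k/M_k$. Two elements of a cell of order $k-a$ differ by less than $2^{k-a}$, so if the cell contains $p\ge1$ of the numbers, then $(p-1)c2^k/M_k<2^{k-a}$, that is, $p<1+2^{-a}M_k/c$. For $a<\rho_k$ we have $2^a<M_k/c$ by the minimality of $\rho_k'$, so $1<2^{-a}M_k/c$ and the first claim follows. For $a=\rho_k=\rho_k'$ we have $2^{-a}M_k/c\le1$, so $p<2$. For $a=\rho_k=k$ the cell is a single integer.
\end{proof}

Lemma~\ref{lem:blocks} needs the maximal partial sum $V_k$, not only the full sum over a block. A crude maximal inequality suffices: compared with the bound $t^2\ell^2\beta^2$ from the triangle inequality, it gains the factor $t^{-1/2}$, and any power gain would do.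

\begin{lemma}\label{lem:max}
Let $Q_1,\dots,Q_L\in L^2$ with $\|Q_j\|_2\le\beta$. Suppose $\{1,\dots,L\}$ is partitioned into $t$ runs of consecutive integers, each with at most $\ell$ elements, and $Q_i\perp Q_j$ whenever $i$ and $j$ lie in different runs. Then
\[
\Big\|\max_{N\le L}\Big|\sum_{j\le N}Q_j\Big|\Big\|_2^2\le20\,t^{3/2}\ell^2\beta^2 .
\]
\end{lemma}

\begin{proof}
Let $w=\lceil\sqrt t\,\rceil\le2\sqrt t$. Collect the runs, in order, into groups of $w$ runs, the last group possibly smaller. There are $\lceil t/w\rceil\le w$ groups. If $N$ lies in the group $G$, then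
\[
\Big|\sum_{j\le N}Q_j\Big|\le|X_G|+Y_G,\qquad X_G=\sum_{j\text{ before }G}Q_j,\qquad Y_G=\sum_{j\in G}|Q_j| .
\]
The function $X_G$ is a sum of at most $t$ mutually orthogonal run sums, each of norm at most $\ell\beta$, so $\|X_G\|_2^2\le t\ell^2\beta^2$. The group $G$ has at most $w\ell$ elements, so $\|Y_G\|_2^2\le w^2\ell^2\beta^2$. Bounding a maximum of squares by their sum, we get $\|\max_G|X_G|\|_2^2\le wt\ell^2\beta^2\le2t^{3/2}\ell^2\beta^2$ and $\|\max_GY_G\|_2^2\le w^3\ell^2\beta^2\le8t^{3/2}\ell^2\beta^2$. Now use $(x+y)^2\le2x^2+2y^2$.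
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We prove \eqref{eq:weak}. Lemma~\ref{lem:blocks} is available with $\theta=2^{-1/c}$ by Lemma~\ref{lem:theta}. Let $\lambda\ge\|f\|_1$, let $\mathcal I$, $\Omega$ and $\tau$ be as in Section~\ref{sec:delta}, and write $f=g+b$ with $g=f^\tau$. Then $\|g\|_2^2\le2\lambda\|f\|_1$, the function $b$ vanishes off $\Omega$, and for each $I\in\mathcal I$ we have $\int_Ib=0$ and $\frac1{|I|}\int_I|b|\le\frac1{|I|}\int_I(|f|+|g|)\le4\lambda$. Since $R^*f\le R^*g+R^*b$,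
\begin{equation}\label{eq:three}
|\{R^*f>\lambda\}|\le|\Omega|+|\{R^*g>\tfrac\lambda2\}|+|\{x\in\Omega^c:R^*b(x)>\tfrac\lambda2\}| .
\end{equation}

\emph{The bounded part.} By the first formula for $R_n$ in \eqref{eq:split}, $R_ng\in\mathcal W_{|n|}$ and $\|R_ng\|_2\le\|\Delta_{|n|}g\|_2$. In Lemma~\ref{lem:blocks} with $Q_j=R_{n_j}g$ we have $\|V_k\|_2\le L_k\|\Delta_kg\|_2\le M_k\|\Delta_kg\|_2$, so $\Sigma\le\sum_k\|\Delta_kg\|_2^2\le2\lambda\|f\|_1$ by \eqref{eq:bessel}. Chebyshev's inequality bounds the second term of \eqref{eq:three} by $C\|f\|_1/\lambda$.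

\emph{The part $b$: replacement by $L^2$ functions.} Let $|n|=k$. Then
\[
(\omega_nb)^\tau=\sum_{I\in\mathcal I}c_I(n)\mathbf 1_I,\qquad c_I(n)=\frac1{|I|}\int_I\omega_nb,\qquad|c_I(n)|\le4\lambda .
\]
If $\kappa(I)>k$, then $\omega_n$, being $\mathcal A_{k+1}$-measurable, is constant on $I$, and $c_I(n)=0$ because $\int_Ib=0$. This is where the mean zero is used. By Lemma~\ref{lem:stop}(b),
\[
R_nb=Q_n:=\omega_n\sum_{i<k}n_i\,\Delta_i\Big(\sum_{\kappa(I)\le k}c_I(n)\mathbf 1_I\Big)\quad\text{on }\Omega^c,
\]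
and $Q_n\in\mathcal W_k$ by Lemma~\ref{lem:spec}(a). We shall show that for the functions $Q_{n_j}$ the quantity $\Sigma$ of Lemma~\ref{lem:blocks} is at most $C\lambda^2|\Omega|$.

\emph{Sorting by level.} Fix $k$ with $L_k>0$ and write $\rho=\rho_k$. The size of the cells across which we have orthogonality depends on the level of $I$, so we sort the intervals by level. Once the cells hold at most one $n_j$, smaller cells bring no further gain, so all levels $\le k-\rho$ are kept together. Let $\Omega_\kappa$ be the union of the $I\in\mathcal I$ of level $\kappa$; thus $\sum_\kappa|\Omega_\kappa|=|\Omega|$. For $|n|=k$ put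
\[
h_n^{(a)}=\sum_{\kappa(I)=k-a}c_I(n)\mathbf 1_I\quad(0\le a<\rho),\qquad h_n^{(\rho)}=\sum_{\kappa(I)\le k-\rho}c_I(n)\mathbf 1_I .
\]
For $0\le a\le\rho$ the function $h_n^{(a)}$ is $\mathcal A_{k-a}$-measurable, so $\Delta_ih_n^{(a)}=0$ for $i\ge k-a$ and
\[
Q_n=\sum_{a=0}^\rho Q_n^{(a)},\qquad Q_n^{(a)}=\omega_n\sum_{i<k-a}n_i\,\Delta_ih_n^{(a)} .
\]
The last sum is $\mathcal A_{k-a}$-measurable, so Lemma~\ref{lem:spec}(b) shows that $Q_n^{(a)}\perp Q_{n'}^{(a)}$ when $n,n'\in[2^k,2^{k+1})$ lie in different cells of order $k-a$. By \eqref{eq:bessel} and $|c_I(n)|\le4\lambda$,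
\[
\|Q_n^{(a)}\|_2^2\le16\lambda^2|\Omega_{k-a}|\quad(a<\rho),\qquad\|Q_n^{(\rho)}\|_2^2\le16\lambda^2|\Omega| .
\]

\emph{The maximal sums at one level.} Let $V_k^{(a)}=\max_{N\in J_k}|\sum_{j\in J_k,\,j\le N}Q_{n_j}^{(a)}|$. Since $(n_j)$ is increasing, the $j\in J_k$ for which $n_j$ lies in a given cell are consecutive; these sets, when nonempty, are the runs in Lemma~\ref{lem:max}. For $a<\rho$ there are $t\le2^a$ runs, each with at most $\ell=\frac2c2^{-a}M_k$ elements by Lemma~\ref{lem:count}, so
\[
\|V_k^{(a)}\|_2^2\le20\cdot2^{3a/2}\cdot\frac4{c^2}2^{-2a}M_k^2\cdot16\lambda^2|\Omega_{k-a}|=C\,2^{-a/2}M_k^2\lambda^2|\Omega_{k-a}| .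
\]
For $a=\rho$ every run is a single index, so $t=L_k$, $\ell=1$ and $\|V_k^{(\rho)}\|_2^2\le320\,L_k^{3/2}\lambda^2|\Omega|$.

\emph{Summation.} We have $V_k\le\sum_{a\le\rho}V_k^{(a)}$. By the Cauchy--Schwarz inequality, with $2^{-a/4}=2^{-a/8}\cdot2^{-a/8}$,
\[
\Big(\sum_{a<\rho}2^{-a/4}|\Omega_{k-a}|^{1/2}\Big)^2\le\Big(\sum_{a\ge0}2^{-a/4}\Big)\sum_{a<\rho}2^{-a/4}|\Omega_{k-a}| ,
\]
and therefore
\[
\frac{\|V_k\|_2^2}{M_k^2}\le C\lambda^2\sum_{a=0}^k2^{-a/4}|\Omega_{k-a}|+C\lambda^2|\Omega|\,\frac{L_k^{3/2}}{M_k^2}.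
\]
Sum over the $k$ with $L_k>0$. In the first term, interchanging the sums gives
\[
\sum_{k\ge0}\sum_{a=0}^k2^{-a/4}|\Omega_{k-a}|=\sum_{\kappa\ge0}|\Omega_\kappa|\sum_{a\ge0}2^{-a/4}\le C|\Omega|.
\]
In the second, $L_k\le M_k$ and $j\le M_k$ for $j\in J_k$ give
\[
\sum_{k:\,L_k>0}\frac{L_k^{3/2}}{M_k^2}\le\sum_{k:\,L_k>0}\frac{L_k}{M_k^{3/2}}\le\sum_{j\ge1}j^{-3/2}<\infty .
\]
Thus $\Sigma\le C\lambda^2|\Omega|\le C\lambda\|f\|_1$. Since $R^*b=\sup_N\frac1N|\sum_{j\le N}Q_{n_j}|$ on $\Omega^c$, Lemma~\ref{lem:blocks} and Chebyshev's inequality bound the third term of \eqref{eq:three} by $C\|f\|_1/\lambda$. With $|\Omega|\le\|f\|_1/\lambda$ this proves \eqref{eq:weak}, and Lemma~\ref{lem:reduce} completes the proof.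
\end{proof}

\section{Divergence when $\varphi(j)\ne O(j)$}\label{sec:div}

The proof of Theorem~\ref{thm:div} has two parts. We first build a polynomial of norm one whose partial sums are large at most points, each point having its own good index. Then we dilate the polynomial and let the sequence $(n_j)$ linger so that the means $T_N$ reproduce these partial sums one after the other.

\subsection*{Polynomials with large partial sums}
The partition in Lemma~\ref{lem:identity} gives $D_n=\omega_n\sum_in_i(D_{2^{i+1}}-D_{2^i})$, and $D_{2^{i+1}}-D_{2^i}=\sum_{l<2^i}\omega_{2^i+l}=r_iD_{2^i}$. Let $u\in(0,1)$ and let $v$ be the index of its first nonzero digit. By \eqref{eq:D2}, $D_{2^i}(u)=2^i$ for $i\le v$ and $D_{2^i}(u)=0$ for $i>v$; moreover $r_i(u)=1$ for $i<v$ and $r_v(u)=-1$. Hence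
\begin{equation}\label{eq:kernel}
D_n(u)=\omega_n(u)\Big(\sum_{i<v}n_i2^i-n_v2^v\Big).
\end{equation}
Here $2^{-v-1}\le u<2^{-v}$. If the low digits of $n$ alternate, the bracket has size comparable to $2^v$, so $|D_n(u)|$ behaves like the nonintegrable function $1/u$. Spread a unit mass over $2^\mu$ points $z_i$, one in each interval of level $\mu$. The partial sum at $y$ is the mean of $2^\mu$ kernel values, and it has size about $\mu$ if these values have a common sign. Formula \eqref{eq:kernel} shows how to arrange this: adding a high digit $2^l$ to $n$ leaves the bracket unchanged and multiplies the $i$th value by $r_l(y)r_l(z_i)$. So we write every possible sign pattern into the far digits of the points $z_i$, one pattern for each digit position. The point $z_i$ nearest to $y$ needs separate care, since its kernel value could feel the large digit $2^l$; a buffer of $W$ zeros keeps most $y$ away from it. For $\mu=W=1$ the digits of the two points are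
\[
\begin{array}{c|c|c|cccc}
\text{index}&0&1&2&3&4&5\\ \hline
z_0&0&0&0&0&1&1\\
z_1&1&0&0&1&0&1
\end{array}
\]
and the columns $2,\dots,5$ list the four elements of $\{0,1\}^2$.

For $y\in[0,1)$ and a dyadic rational $z$, let $y\oplus z$ be the point whose digits are $y_i+z_i\bmod2$. As $z$ has finitely many nonzero digits, this is an admissible expansion, and $\omega_k(y\oplus z)=\omega_k(y)\omega_k(z)$. A \emph{Walsh polynomial} is a finite linear combination of the $\omega_k$.

\begin{lemma}\label{lem:poly}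
For all $\Lambda\ge1$ and $\varepsilon>0$ there are a Walsh polynomial $p\ge0$ with $\int p=1$ and an integer $K\ge2$ such that $|\{\max_{2\le n\le K}|S_np|>\Lambda\}|\ge1-\varepsilon$.
\end{lemma}

\begin{proof}
Choose integers $\mu,W\ge1$ with $\mu/6-1>\Lambda$ and $2^{-W}\le\varepsilon$. Let $H=2^{2^\mu}$, enumerate $\{0,1\}^{2^\mu}=\{e^1,\dots,e^H\}$ with coordinates indexed by $0\le i<2^\mu$, and put $l_h=\mu+W+h-1$ for $1\le h\le H$ and $m=\mu+W+H$. For $0\le i<2^\mu$ let $z_i$ be the point of $[i2^{-\mu},(i+1)2^{-\mu})$ whose digits of index $\mu,\dots,\mu+W-1$ are $0$, whose digit of index $l_h$ is $e^h_i$ for each $h$, and whose digits of index $\ge m$ are $0$. Let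
\[
p=2^{-\mu}\sum_{i<2^\mu}2^m\,\mathbf 1_{[z_i,\,z_i+2^{-m})} .
\]
Then $p\ge0$, $\int p=1$, and $p$ is $\mathcal A_m$-measurable, hence a Walsh polynomial. For $k<2^m$ the function $\omega_k$ is constant on $[z_i,z_i+2^{-m})$, so $\hat p(k)=2^{-\mu}\sum_i\omega_k(z_i)$ and
\[
S_np(y)=2^{-\mu}\sum_{i<2^\mu}D_n(y\oplus z_i)\qquad(n\le2^m).
\]

Let $n'$ be the sum of $2^v$ over the even $v<\mu$, and for $v<\mu$ let $\eta(v)=\sum_{u<v}n'_u2^u-n'_v2^v$. Summing geometric series with ratio $4$, we find $\eta(v)=\frac{2^v-1}3-2^v$ for even $v$ and $\eta(v)=\frac{2^{v+1}-1}3$ for odd $v$. In both cases $|\eta(v)|\ge2^v/3$.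

Fix $y$ whose digits of index $\mu,\dots,\mu+W-1$ are not all $0$; the excluded points have measure $2^{-W}\le\varepsilon$. Let $i_0$ be the index with $y\in[i_02^{-\mu},(i_0+1)2^{-\mu})$. For $i\ne i_0$ let $v(i)<\mu$ be the first index where the digits of $y$ and $z_i$ differ, and let $\sigma_i\in\{1,-1\}$ be the sign of $\omega_{n'}(y\oplus z_i)\,\eta(v(i))$; put $\sigma_{i_0}=1$. Choose $h$ with $(-1)^{e^h_i}=\sigma_i$ for all $i$, and let $n=n'+2^{l_h}$, so that $2\le n<2^m$ and $\omega_n=\omega_{n'}r_{l_h}$.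

For $i\ne i_0$, the digits of $n$ and $n'$ of index $\le v(i)$ agree and $r_{l_h}(z_i)=\sigma_i$, so \eqref{eq:kernel} gives
\[
D_n(y\oplus z_i)=r_{l_h}(y)\,\sigma_i\,\omega_{n'}(y\oplus z_i)\,\eta(v(i))=r_{l_h}(y)\,|\eta(v(i))| .
\]
All these values have the sign $r_{l_h}(y)$. For $i=i_0$, the first nonzero digit of $y\oplus z_{i_0}$ has index $v$ with $\mu\le v<\mu+W\le l_h$; then $n_v=0$ and $\sum_{u<v}n_u2^u=n'$, so $|D_n(y\oplus z_{i_0})|=n'<2^\mu$. For each $v<\mu$ there are $2^{\mu-1-v}$ indices $i$ with $v(i)=v$, since among the first $\mu$ digits of $z_i$ those of index $\le v$ are then determined and the others are free. Therefore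
\[
|S_np(y)|\ge2^{-\mu}\Big(\sum_{v<\mu}2^{\mu-1-v}\cdot\frac{2^v}3-2^\mu\Big)=\frac\mu6-1>\Lambda .
\]
Take $K=2^m$.
\end{proof}

\subsection*{Lingering sequences}
For a Walsh polynomial $p$ and $s\ge0$ let $p^{[s]}(x)=p(2^sx\bmod1)$. The $i$th digit of $2^sx\bmod1$ is $x_{i+s}$, so $\omega_k(2^sx\bmod1)=\omega_{2^sk}(x)$ and $p^{[s]}=\sum_k\hat p(k)\omega_{2^sk}$. Since $2^sk<n$ is equivalent to $k<\lceil n/2^s\rceil$,
\begin{equation}\label{eq:dilate}
S_n\big(p^{[s]}\big)=\big(S_{\lceil n/2^s\rceil}p\big)^{[s]}\qquad(n\ge1).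
\end{equation}
Thus $S_n(p^{[s]})$ does not change while $n$ runs through $(2^si,2^s(i+1)]$. We keep $n_j$ in this interval for $N_{i-1}<j\le N_i$, where $N_i=A^iN_0$ with $A$ large, so that the latest stay carries almost all the weight in $T_{N_i}$. To visit $i=1,\dots,K-1$, we must fit fewer than $A^KN_0$ terms into an interval of length $2^s$, while the growth condition asks for steps up to $2^sK/\varphi(N_0)$. This is possible if $\varphi(N_0)$ is larger than about $KA^KN_0$, and the hypothesis on $\varphi$ supplies such an $N_0$.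

\begin{proof}[Proof of Theorem~\ref{thm:div}]
Each $\varphi(j)/j$ is finite and the supremum is infinite, so $\limsup_j\varphi(j)/j=\infty$. For a Walsh polynomial $p$ the number $B(p)=\sup_n\|S_np\|_\infty$ is finite, because $S_np=p$ for large $n$.

\emph{Construction.} Put $n_1=1$ and $\nu_0=1$. At stage $q=1,2,\dots$ the terms $n_1,\dots,n_{\nu_{q-1}}$ and the objects $p_{q'}$, $s_{q'}$, $B_{q'}=B(p_{q'})$ for $q'<q$ have been chosen.
\begin{enumerate}
\item Apply Lemma~\ref{lem:poly} with $\Lambda_q=2^{q+1}\big(q+2+\sum_{q'<q}2^{-q'}B_{q'}\big)$ and $\varepsilon=2^{-q}$ to get $p_q$ and $K=K_q$. Let $B_q=B(p_q)$ and choose an integer $A\ge\max(2,B_q)$.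
\item Choose $N_0>\nu_{q-1}$ with $\varphi(N_0)\ge2KA^KN_0$, and let $N_i=A^iN_0$. For $\nu_{q-1}\le j<N_0$ put $n_{j+1}=\lceil1+1/\varphi(j)\rceil\,n_j$.
\item Choose $s=s_q$ with $2^s\ge2A^KN_0$ and $2^s\ge(1+1/\varphi(N_0))n_{N_0}$. Let $\gamma=\lfloor2^s/(A^KN_0)\rfloor$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $\gamma\ge2^s/(2A^KN_0)\ge2^sK/\varphi(N_0)$, and $\gamma\ge1$.
\item For $1\le i\le K-1$ and $N_{i-1}<j\le N_i$ put $n_j=2^si+\gamma(j-N_{i-1})$. Let $\nu_q=N_{K-1}$.
\end{enumerate}
The numbers $K,A,N_i,s,\gamma$ depend on the stage $q$. Since $\nu_q>\nu_{q-1}$, all $n_j$ get defined.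

\emph{The growth condition.} For $\nu_{q-1}\le j<N_0$ it holds by step 2, and for $j=N_0$ because $n_{N_0+1}>2^s\ge(1+1/\varphi(N_0))n_{N_0}$. Since $0<\gamma(j-N_{i-1})\le\gamma N_{K-1}\le2^s$ in step 4,
\begin{equation}\label{eq:stay}
2^si<n_j\le2^s(i+1)\qquad(N_{i-1}<j\le N_i,\ 1\le i\le K-1).
\end{equation}
Let $N_0<j<N_{K-1}$. If $j$ and $j+1$ belong to the same $i$, then $n_{j+1}-n_j=\gamma$. If $j=N_i$, then $n_{j+1}=2^s(i+1)+\gamma\ge n_j+\gamma$ by \eqref{eq:stay}. As $n_j\le2^sK$ and $\varphi(j)\ge\varphi(N_0)$, in both cases $n_{j+1}-n_j\ge\gamma\ge2^sK/\varphi(N_0)\ge n_j/\varphi(j)$. The index $j=N_{K-1}=\nu_q$ is covered by step 2 of the next stage.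

\emph{The function.} Let $f_q=p_q^{[s_q]}$ and $f=\sum_{q\ge1}2^{-q}f_q$. The map $x\mapsto2^sx\bmod1$ preserves measure, so $f_q\ge0$ has integral $1$, and $f\ge0$ with $\|f\|_1=1$. The series converges in $L^1$ and $\|S_nh\|_\infty\le n\|h\|_1$, so $T_Nf=\sum_q2^{-q}T_Nf_q$ for each $N$.

\emph{Divergence.} Fix a stage $q$ and $1\le i\le K-1$, and let $N=N_i$.
\begin{itemize}
\item For $q'<q$, \eqref{eq:dilate} gives $|T_Nf_{q'}|\le B_{q'}$.
\item For $q'>q$, every $j\le N$ is smaller than the index $N_0$ of stage $q'$, so $n_j\le2^{s_{q'}}$ by step 3 of that stage. By \eqref{eq:dilate}, $S_{n_j}f_{q'}=(S_1p_{q'})^{[s_{q'}]}=\int p_{q'}=1$, and $T_Nf_{q'}=1$.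
\item For $q'=q$, \eqref{eq:dilate} and \eqref{eq:stay} give $S_{n_j}f_q=(S_{i+1}p_q)^{[s]}$ for $N_{i-1}<j\le N_i$. These $j$ make up the fraction $1-\frac1A\ge\frac12$ of the indices $j\le N$, and the other terms are bounded by $B_q\le A$. So
\[
|T_Nf_q|\ge\Big(1-\frac1A\Big)\big|(S_{i+1}p_q)^{[s]}\big|-\frac{B_q}A\ge\frac12\big|(S_{i+1}p_q)^{[s]}\big|-1 .
\]
\end{itemize}
Let $X_q$ be the set where $\max_{2\le n\le K_q}|(S_np_q)^{[s_q]}|>\Lambda_q$. As $i$ runs from $1$ to $K-1$, the index $i+1$ runs from $2$ to $K$, so on $X_q$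
\[
\max_{1\le i<K_q}|T_{N_i}f|\ge2^{-q}\Big(\frac{\Lambda_q}2-1\Big)-\sum_{q'<q}2^{-q'}B_{q'}-\sum_{q'>q}2^{-q'}\ge q+2-2^{-q}-1\ge q .
\]
By Lemma~\ref{lem:poly} and preservation of measure, $|X_q|\ge1-2^{-q}$. The complements have summable measures, so by the Borel--Cantelli lemma almost every $x$ lies in $X_q$ for all large $q$. The indices $N_i$ of stage $q$ exceed $\nu_{q-1}$, which tends to infinity. Hence $\limsup_N|T_Nf|=\infty$ almost everywhere.
\end{proof}

\begin{remark}
Monotonicity of $\varphi$ was used once, in the inequality $\varphi(j)\ge\varphi(N_0)$, which lets the sequence move slowly during a whole stage. It cannot be dropped. Let $\varphi(j)=1$ for odd $j$ and $\varphi(j)=j^2$ for even $j$; then $\sup_j\varphi(j)/j=\infty$. Any sequence with $n_{j+1}\ge(1+1/\varphi(j))n_j$ satisfies $n_{j+2}\ge2n_j$, so Theorem~\ref{thm:main} applies to $(n_{2i-1})$ and to $(n_{2i})$. Since $T_Nf$ is a convex combination of a mean along each of them, $T_Nf\to f$ almost everywhere.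
\end{remark}

\begin{remark}
Spacing matters, not size. Given any function $\psi:\{1,2,\dots\}\to(0,\infty)$, the sequence in Theorem~\ref{thm:div} can be chosen with $n_j\ge\psi(j)$ for all $j\ge2$: in step 2 take the larger of the stated value and $\lceil\psi(j+1)\rceil$, and in step 3 require also $2^s\ge\psi(j)$ for $j\le N_{K-1}$. The rest of the proof is unchanged.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gat2010}
G\'at, J. Approx. Theory, 2010.

\bibitem{source}
\emph{Convergence of subsequences of partial sums of trigonometric Fourier series},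
\texttt{http://fourier2017.ttk.pte.hu/files/slides/Gat.pdf}

\end{thebibliography}
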